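\title{Ground states of stable processes in convex domains need not be log-concave}

\begin{abstract}
For Brownian motion killed on leaving a bounded convex domain, the survival probability and the ground state are log-concave. We show that both statements fail for the rotationally symmetric $\alpha$-stable process, for every $\alpha\in(0,2)$ and in every dimension $d\ge2$, already in long ellipsoids and double cones. In such a domain the ground state concentrates near the thickest cross-section. A log-concave function would decay exponentially away from there, whereas a single jump of the process forces polynomial decay. Sharper tail estimates show that $p$-concavity of the ground state fails for every $p>-1/(d+\alpha+1)$ when $d\ge 2$, and that its superlevel sets need not be convex when $d\ge3$.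
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $0<\alpha<2$ and let $X_t$ be the rotationally symmetric $\alpha$-stable process in $\mathbb R^d$, that is, the L\'evy process with $E_0e^{i\xi\cdot X_t}=e^{-t|\xi|^\alpha}$. We write $P_z$ for the law of the process started at $z$. The same formula with $\alpha=2$ gives Brownian motion run at twice the standard speed, with generator $\Delta$; for $\alpha<2$ the generator is $-(-\Delta)^{\alpha/2}$ and the paths jump. Let $D\subset\mathbb R^d$ be a bounded convex domain and $\tau_D=\inf\{t>0:X_t\notin D\}$ the first exit time. Two functions on $D$ measure how well a starting point is protected from the exterior. The first is the \emph{survival probability} $z\mapsto P_z\{\tau_D>t\}$. The second is the \emph{ground state} $u_D$, the positive eigenfunction of the killed semigroup $P^D_tf(z)=E_z[f(X_t);\,t<\tau_D]$ that belongs to the lowest eigenvalue $\lambda(D)$, so that $P^D_tu_D=e^{-\lambda(D)t}u_D$. Equivalently, $u_D$ is the first eigenfunction of $(-\Delta)^{\alpha/2}$ in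 $D$ with zero exterior condition on $\mathbb R^d\setminus D$. The ground state is the shape of the survival probability at large times: $e^{\lambda(D)t}P_z\{\tau_D>t\}$ converges to a multiple of $u_D(z)$ (Lemma~\ref{lem:transfer}).

A function $F\ge0$ on a convex set is \emph{log-concave} if
\[
F(\beta z+(1-\beta)w)\ge F(z)^\beta F(w)^{1-\beta}\qquad\text{for all } z,w \text{ and all }\beta\in(0,1).
\]
It is natural to ask whether the convexity of $D$ is inherited by the two functions above in this form. The question, posed in \cite{FDD}, is whether the following assertions hold.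
\begin{itemize}
\item[(a)] For every $d\ge1$, every bounded convex domain $D\subset\mathbb R^d$, every $\alpha\in(0,2)$ and every $t>0$, the function $z\mapsto P_z\{\tau_D>t\}$ is log-concave on $D$.
\item[(b)] For every $d\ge1$, every bounded convex domain $D\subset\mathbb R^d$ and every $\alpha\in(0,2)$, the ground state $u_D$ is log-concave on $D$.
\end{itemize}

For Brownian motion, Brascamp and Lieb \cite{BL} showed that the survival probability is log-concave for every $t>0$ and every bounded convex $D$, and hence so is the ground state. A discrete-time version shows why such a result is to be expected. Let $p(t,\cdot)$ be the density of $X_t$ under $P_0$. Then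
\[
P_{z_0}\{X_{s}\in D,\ X_{2s}\in D,\dots,X_{js}\in D\}=\int\prod_{i=1}^jp(s,z_i-z_{i-1})\mathbf 1_D(z_i)\,dz_1\cdots dz_j .
\]
If $p$ is Gaussian, the integrand is log-concave in $(z_0,\dots,z_j)$, and Pr\'ekopa's theorem (recalled in Section~\ref{sec:thm1}) makes the integral log-concave in $z_0$. For $\alpha<2$ this argument breaks at the first step. For the Cauchy process ($\alpha=1$, $d=1$) we have $p(t,x)=t/(\pi(t^2+x^2))$ and $\partial_x^2\log p=2(x^2-t^2)/(t^2+x^2)^2>0$ for $|x|>t$. Yet this defect need not be visible from inside $D$. For $D=(-1,1)$ the one-step probability $f(x)=P_x\{X_t\in D\}$ has $f''(x)=\partial_xp(t,1+x)+\partial_xp(t,1-x)<0$ for $|x|<1$, so it is concave on $D$; and for $\alpha=1$, $D=(-1,1)$, the survival probability and the ground state are known to be concave, hence log-concave. These cases suggest a positive answer. The answer is negative.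

\begin{theorem}\label{thm:log}
Let $d\ge2$ and $0<\alpha<2$, and write points of $\mathbb R^d$ as $(x,y)\in\mathbb R\times\mathbb R^{d-1}$. For $L\ge L_0(d,\alpha)$ the ground state is not log-concave on either of the convex domains
\[
D=\{|y|<1-|x|/L\},\qquad D=\{x^2/L^2+|y|^2<1\}.
\]
For each such $D$, the function $z\mapsto P_z\{\tau_D>t\}$ is not log-concave for all sufficiently large $t$. Consequently, for every $t>0$ there is a dilate $rD$ such that $z\mapsto P_z\{\tau_{rD}>t\}$ is not log-concave. Hence \textup{(a)} and \textup{(b)} are both false.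
\end{theorem}

The case of intervals ($d=1$) for general $\alpha$ is not settled here. This does not affect (a) and (b), which are asserted for all $d$.

Once log-concavity fails, one asks how much concavity survives. Call a positive function $F$ on a convex set \emph{$p$-concave} if $F^p$ is concave ($p>0$), if $F$ is log-concave ($p=0$), or if $F^p$ is convex ($p<0$), and \emph{quasi-concave} if all sets $\{F\ge\kappa\}$, $\kappa>0$, are convex. For $p>0>p'$,
\begin{equation}\label{eq:chain}
p\text{-concave}\ \Rightarrow\ \text{log-concave}\ \Rightarrow\ p'\text{-concave}\ \Rightarrow\ \text{quasi-concave}.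
\end{equation}
Indeed $\log F=p^{-1}\log(F^p)$ is an increasing concave function of a concave function, $F^{p'}=\exp(p'\log F)$ is an increasing convex function of a convex function, and $\{F\ge\kappa\}=\{F^{p'}\le\kappa^{p'}\}$.

\begin{theorem}\label{thm:p}
Let $d\ge2$, $0<\alpha<2$ and $-\frac1{d+\alpha+1}<p<0$. For $L\ge L_0(d,\alpha,p)$ the ground state of $\{|y|<1-|x|/L\}\subset\mathbb R\times\mathbb R^{d-1}$ is not $p$-concave.
\end{theorem}

By \eqref{eq:chain}, a ground state that is not $p'$-concave for one $p'<0$ is not $p$-concave for any $p\ge0$. So for $d\ge2$ the $p$-concavity of ground states fails in general for every $p>-1/(d+\alpha+1)$. In dimension three and higher even the last property in \eqref{eq:chain} fails.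

\begin{theorem}\label{thm:quasi}
Let $d\ge3$ and $0<\alpha<2$. For $0<\delta\le\delta_0(d,\alpha)$ and $L\ge L_0(d,\alpha,\delta)$ the ground state of
\[
D=\{(x,y)\in\mathbb R^2\times\mathbb R^{d-2}:\ |y|<1-(|x_1|+\delta|x_2|)/L\}
\]
is not quasi-concave. The same holds for $z\mapsto P_z\{\tau_D>t\}$ for all large $t$.
\end{theorem}

Section~\ref{sec:model} carries out the argument for a model on the line and explains the choice of the domains and the exponent $-1/(d+\alpha+1)$. Section~\ref{sec:prelim} collects the tools, and Section~\ref{sec:thm1} proves Theorem~\ref{thm:log}; these sections settle (a) and (b). Section~\ref{sec:tails} contains two-sided tail estimates, from which Theorems~\ref{thm:p} and~\ref{thm:quasi} follow in Sections~\ref{sec:thm2} and~\ref{sec:thm3}.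

\medskip
\noindent\emph{Conventions.} Throughout, $N=d+\alpha$, functions are real-valued, $\|\cdot\|$ and $\langle\cdot,\cdot\rangle$ refer to $L^2$, and $\hat f$ is the unitary Fourier transform. The letters $c,C$ denote positive constants that depend only on $d$ and $\alpha$; further dependence is shown by a subscript, as in $C_\delta$. Their values may change from line to line.

\section{Jumps against log-concavity}\label{sec:model}

\subsection{The fractional Laplacian of a bump}
The integral $\int_{\mathbb R^d}(1-\cos(\xi\cdot h))|h|^{-N}dh$ converges because $0<\alpha<2$: the integrand is at most $|\xi|^2|h|^{2-N}$ near $0$ and at most $2|h|^{-N}$ near infinity. By rotation and scaling it equals $|\xi|^\alpha/A$ for a constant $A=A_{d,\alpha}>0$. For $\eta\in C_c^\infty(\mathbb R^d)$ let $(-\Delta)^{\alpha/2}\eta$ be the function with Fourier transform $|\xi|^\alpha\hat\eta$. Comparing Fourier transforms gives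
\begin{equation}\label{eq:fraclap}
(-\Delta)^{\alpha/2}\eta(w)=\frac A2\int\big(2\eta(w)-\eta(w+h)-\eta(w-h)\big)|h|^{-N}dh .
\end{equation}
The bracket is at most $C_\eta\min(1,|h|^2)$ in absolute value, so $(-\Delta)^{\alpha/2}\eta$ is bounded, with the same bound for all translates of $\eta$. Moreover,
\begin{equation}\label{eq:outside}
(-\Delta)^{\alpha/2}\eta(w)=-A\int\eta(z)|w-z|^{-N}dz\qquad\text{for }w\notin\operatorname{supp}\eta .
\end{equation}
For $\alpha=2$ the left side of \eqref{eq:outside} would vanish. For $\alpha<2$ and $\eta\ge0$ it is negative and only polynomially small; $A|w-z|^{-N}$ is the rate of jumps from $w$ to $z$. All lower bounds in this paper come from this kernel.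

\subsection{A model on the line}
The upper bounds that contradict them come from the following observation: an even log-concave function that has dropped by a fixed factor over a distance $R$ continues to drop geometrically.

\begin{lemma}\label{lem:even}
Let $F\ge0$ be even and log-concave on $\mathbb R$ with $F(0)>0$. Then $F$ is nonincreasing on $[0,\infty)$, and $F(x)\le F(0)\,(F(R)/F(0))^{x/R}$ for $x\ge R>0$.
\end{lemma}

\begin{proof}
If $0\le a<b$, then $a=\beta b+(1-\beta)(-b)$ with $\beta\in(0,1)$, so $F(a)\ge F(b)^\beta F(-b)^{1-\beta}=F(b)$. If $x>R$, then $R=\frac Rx\,x+(1-\frac Rx)\,0$, so $F(R)\ge F(x)^{R/x}F(0)^{1-R/x}$; raise this to the power $x/R$.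
\end{proof}

Before killing the process outside a convex set, confine it by a convex potential. Take $d=1$ and consider $(-\Delta)^{\alpha/2}u+x^2u=\lambda u$ on $\mathbb R$. For $\alpha=2$ the log-concave function $e^{-x^2/2}$ solves it with $\lambda=1$.

\begin{proposition}\label{prop:model}
Let $0<\alpha<2$ and $\lambda\in\mathbb R$. Let $u\in L^2(\mathbb R)$ be even, nonnegative and not almost everywhere zero, and suppose that
\[
\int u\,(-\Delta)^{\alpha/2}\eta+\int(x^2-\lambda)u\eta=0\qquad(\eta\in C_c^\infty(\mathbb R)).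
\]
Then $u$ is not log-concave.
\end{proposition}

\begin{proof}
Suppose that $u$ is log-concave. The first argument in the proof of Lemma~\ref{lem:even} shows that $u$ is nonincreasing on $[0,\infty)$, so $u(0)>0$ and $\int_{-1}^1u>0$. Since $u\in L^2$, there is $R$ with $u(R)\le u(0)/e$, and then $u(x)\le u(0)e^{-x/R}$ for $x\ge R$.

Fix $\eta\in C_c^\infty(-1,1)$ with $0\le\eta\le1$, $\eta\not\equiv0$. For $x_0\ge2$ let $B=(x_0-1,x_0+1)$ and test the equation with $\eta_0=\eta(\cdot-x_0)$. Splitting the first integral into $B$ and its complement and using \eqref{eq:outside}, we get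
\[
A\int_{\mathbb R\setminus B}u(w)\int\frac{\eta_0(z)\,dz}{|w-z|^{1+\alpha}}\,dw=\int_Bu\,(-\Delta)^{\alpha/2}\eta_0+\int_B(x^2-\lambda)u\eta_0\le\big(C_\eta+|\lambda|+(x_0+1)^2\big)\int_Bu .
\]
Keeping only $w\in(-1,1)$, we see that the left side is at least $A(x_0+2)^{-1-\alpha}\int\eta\int_{-1}^1u$. Hence $\int_Bu\ge c_u\,x_0^{-3-\alpha}$ with $c_u>0$ independent of $x_0$, while $\int_Bu\le2u(0)e^{-(x_0-1)/R}$ for $x_0\ge R+1$. For large $x_0$ these bounds are incompatible.
\end{proof}

The proposition is not empty: minimize $\int|\xi|^\alpha|\hat f|^2+\int x^2f^2$ over even $f$ with $\|f\|=1$. Sets of bounded energy are tight in $x$ and in $\xi$, hence precompact in $L^2$, and $|f|$ has no more energy than $f$ by \eqref{eq:form} below.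

\subsection{How a thin domain creates a potential}\label{sub:heur}
The rest of this section is heuristic and is not used in the proofs. In the model there is unlimited room for exponential decay to beat polynomial decay. In a bounded domain this room must be created: the ground state has to concentrate on a scale $\ell$ much smaller than the length $L$ of the domain. Thin directions do this. Let $D=\{|y|<h(x)\}$ with $h\le h(0)=1$, and let $\mu$ be the first eigenvalue of the unit ball in the $y$-space. The section at $x$ has eigenvalue $V(x)=\mu h(x)^{-\alpha}$, and the energy of a function supported in $D$ is at least $\int Vf^2$ (Lemma~\ref{lem:slice}). So the taper of $D$ acts as a potential, with $V-\mu\ge c|x/L|^\gamma$, where $\gamma=1$ for the double cone and $\gamma=2$ for the ellipsoid. A test function of length $\ell$ in the $x$-direction has energy at most $\mu+C\ell^{-\alpha}+C(\ell/L)^\gamma$. The two errors balance at $\ell=L^{\gamma/(\gamma+\alpha)}$, and $L/\ell\to\infty$. Log-concavity would make $u_D$ as small as $e^{-cL/\ell}$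 near $x=L/2$, while one jump from the center makes it at least a power of $1/L$. This is Theorem~\ref{thm:log}.

To go further one needs the true size of the tail. Let $h=1-g(x)/L$ with $g$ a norm on $\mathbb R^k$, and let $M=\int u_D$. Far from the center, mass arrives by jumps at a rate of order $M|x|^{-N}$ and is lost at the relative rate $V-\lambda$, which is of order $g(x)/L$. Balancing the two suggests, up to constant factors,
\begin{equation}\label{eq:profile}
u_D(x,y)\approx\frac{ML}{|x|^{N}g(x)}\qquad\text{for } |y|<\tfrac14,\quad \ell\ll|x|\ll L .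
\end{equation}
For $k=1$ and $g=|x|$ the profile is $|x|^{-N-1}$. Its power $p<0$ is $|x|^{\theta}$ with $\theta=|p|(N+1)$, which is convex on $(0,\infty)$ exactly when $\theta\ge1$. This is the exponent in Theorem~\ref{thm:p}. The profile $|x|^{-N-1}$ is monotone in $|x|$, so it does not contradict quasi-concavity. With two long directions the picture changes, because the factor $|x|^{-N}$ is isotropic and $g$ is not. Let $g=|x_1|+\delta|x_2|$, $H(x)=|x|^Ng(x)$ and $s_1=\delta^{1/(N+1)}s$. Then $H(0,s)=H(s_1,0)=\delta s^{N+1}$, whereas at the midpoint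
\[
H(s_1/2,s/2)\ge(s/2)^N(s_1/2)=2^{-N-1}\delta^{1/(N+1)}s^{N+1},
\]
which exceeds $\delta s^{N+1}$ as soon as $\delta^{-N/(N+1)}>2^{N+1}$. So the superlevel sets of $1/H$ are not convex for small $\delta$, by a margin that no constant factor in \eqref{eq:profile} can repair. Two long directions and one thin direction require $d\ge3$, as in Theorem~\ref{thm:quasi}.

\section{The killed process and its quadratic form}\label{sec:prelim}

For $f,g\in H^{\alpha/2}(\mathbb R^j)$ let $\mathcal E_j(f,g)=\int_{\mathbb R^j}|\xi|^\alpha\hat f\,\overline{\hat g}\,d\xi$, and put $\mathcal E=\mathcal E_d$. The norm of $H^{\alpha/2}(\mathbb R^d)$ is $(\|f\|^2+\mathcal E(f,f))^{1/2}$. Plancherel's theorem applied to $f(\cdot+h)-f$, the definition of $A$, and polarization give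
\begin{equation}\label{eq:form}
\mathcal E(f,g)=\frac A2\iint\big(f(z)-f(w)\big)\big(g(z)-g(w)\big)|z-w|^{-N}dz\,dw .
\end{equation}
Under dilation, $\mathcal E_j(f(\cdot/r),f(\cdot/r))=r^{j-\alpha}\mathcal E_j(f,f)$ and $\|f(\cdot/r)\|^2=r^j\|f\|^2$.

We use the following standard facts for a bounded convex domain $D$; see \cite[Theorem 4.4.3]{FOT} and \cite{CS}.
\begin{itemize}
\item[(F1)] The killed process has Dirichlet form $\mathcal E$ on $\mathcal F_D$, the closure of $C_c^\infty(D)$ in $H^{\alpha/2}(\mathbb R^d)$.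
\item[(F2)] $P^D_t$ has a kernel $p_D(t,z,w)$ that is symmetric, continuous and strictly positive on $D\times D$, and $p_D(t,z,w)\le p(t,z-w)$. Since $p(t,\cdot)$ is bounded, $P^D_t$ is Hilbert--Schmidt on $L^2(D)$.
\item[(F3)] $\lambda=\lambda(D)=\inf\{\mathcal E(f,f)/\|f\|^2:\ f\in C_c^\infty(D)\setminus\{0\}\}$ is a simple eigenvalue, isolated from the rest of the spectrum, which is discrete.
\item[(F4)] The ground state $u=u_D\in\mathcal F_D$, normalized by $\|u\|=1$ and set to $0$ off $D$, is continuous and positive on $D$, and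
\begin{equation}\label{eq:weak}
\mathcal E(u,\eta)=\lambda\langle u,\eta\rangle\qquad(\eta\in\mathcal F_D).
\end{equation}
\end{itemize}
In particular $\mathcal E(u,u)=\lambda$. Three consequences will be used without comment. First, $\lambda(rD)=r^{-\alpha}\lambda(D)$, by (F3) and dilation. Second, if $O$ is an orthogonal map with $OD=D$, then $u\circ O$ is a positive normalized solution of \eqref{eq:weak}, so $u\circ O=u$ by simplicity. Third, if $f\in H^{\alpha/2}(\mathbb R^d)$ has compact support in $D$, then $f\in\mathcal F_D$, because its mollifications lie in $C_c^\infty(D)$ and converge to $f$ in $H^{\alpha/2}$.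

From $u=e^\lambda P^D_1u$, (F2) and the Cauchy--Schwarz inequality we obtain a bound that depends on $D$ only through $\lambda$:
\begin{equation}\label{eq:sup}
\|u\|_\infty\le e^\lambda\|p(1,\cdot)\|,\qquad \|p(1,\cdot)\|^2=(2\pi)^{-d}\int e^{-2|\xi|^\alpha}d\xi<\infty .
\end{equation}
The next lemma reduces all statements on survival probabilities to statements on $u$.

\begin{lemma}\label{lem:transfer}
As $t\to\infty$, $e^{\lambda t}P_z\{\tau_D>t\}\to\langle1,u\rangle u(z)$ uniformly in $z\in D$. If $u$ is not log-concave (not quasi-concave), there is $t_0$ such that $z\mapsto P_z\{\tau_D>t\}$ is not log-concave (not quasi-concave) for $t\ge t_0$, and then $z\mapsto P_z\{\tau_{rD}>t\}$ fails the same property whenever $r^{-\alpha}t\ge t_0$.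
\end{lemma}

\begin{proof}
We have $P_z\{\tau_D>t\}=P^D_t1(z)$. Let $v_t=e^{\lambda t}P^D_t1-\langle1,u\rangle u$. By the spectral theorem and the gap in (F3), $\|v_t\|\to0$. The operator $e^\lambda P^D_1$ fixes $u$, so $v_{t+1}=e^\lambda P^D_1v_t$, and $\|v_{t+1}\|_\infty\le e^\lambda\|p(1,\cdot)\|\,\|v_t\|\to0$ as in \eqref{eq:sup}.

If $u$ is not log-concave, then $u(\beta z+(1-\beta)w)<u(z)^\beta u(w)^{1-\beta}$ for one triple $(z,w,\beta)$. This strict inequality is unchanged when the function is multiplied by a positive constant, and $\langle1,u\rangle>0$, so it holds for $P_\cdot\{\tau_D>t\}$ when $t$ is large. If $u$ is not quasi-concave, the same applies to the inequality $u(\beta z+(1-\beta)w)<\min(u(z),u(w))$. Finally, $E_0e^{i\xi\cdot X_t/r}=e^{-r^{-\alpha}t|\xi|^\alpha}$ shows that $(X_t/r)$ under $P_z$ has the law of $(X_{r^{-\alpha}t})$ under $P_{z/r}$, so $P_z\{\tau_{rD}>t\}=P_{z/r}\{\tau_D>r^{-\alpha}t\}$.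
\end{proof}

The operator $(-\Delta)^{\alpha/2}$ does not separate variables, but its symbol is squeezed between two that do. Write $\mathbb R^d=\mathbb R^k\times\mathbb R^n\ni(x,y)$ with $k,n\ge1$, and let $\mu$ be the first eigenvalue, for the same $\alpha$, of the unit ball of $\mathbb R^n$. A ball of radius $a$ in $\mathbb R^n$ has eigenvalue $\mu a^{-\alpha}$.

\begin{lemma}\label{lem:slice}
\begin{itemize}
\item[(i)] For $f_1\in C_c^\infty(\mathbb R^k)$, $f_2\in C_c^\infty(\mathbb R^n)$ and $f(x,y)=f_1(x)f_2(y)$,
\[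
\mathcal E(f,f)\le\mathcal E_k(f_1,f_1)\|f_2\|^2+\|f_1\|^2\mathcal E_n(f_2,f_2).
\]
\item[(ii)] If $D\supset\{|x|<\ell\}\times\{|y|<a\}$, then $\lambda(D)\le\mu a^{-\alpha}+C\ell^{-\alpha}$.
\item[(iii)] If every nonempty section $\{y:(x,y)\in D\}$ is the ball $\{|y|<h(x)\}$, then $\mathcal E(f,f)\ge\int Vf^2$ for all $f\in\mathcal F_D$, where $V(x)=\mu h(x)^{-\alpha}$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $s\mapsto s^{\alpha/2}$ is increasing and subadditive on $[0,\infty)$, we have $|\xi''|^\alpha\le|(\xi',\xi'')|^\alpha\le|\xi'|^\alpha+|\xi''|^\alpha$. The upper bound and $\hat f=\hat f_1\hat f_2$ give (i). For (ii), fix $\zeta\in C_c^\infty(\{|x|<1\})$, $\zeta\not\equiv0$, take $f_1=\zeta(\cdot/\ell)$ and $f_2\in C_c^\infty(\{|y|<a\})$, and divide (i) by $\|f\|^2=\|f_1\|^2\|f_2\|^2$. This gives $\lambda(D)\le\ell^{-\alpha}\mathcal E_k(\zeta,\zeta)/\|\zeta\|^2+\mathcal E_n(f_2,f_2)/\|f_2\|^2$, and the infimum of the last term over $f_2$ is $\mu a^{-\alpha}$. For (iii), let first $f\in C_c^\infty(D)$. The lower bound for the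 symbol, Plancherel's theorem in $x$, and (F3) in each section give
\[
\mathcal E(f,f)\ge\int|\xi''|^\alpha|\hat f|^2d\xi=\int\mathcal E_n\big(f(x,\cdot),f(x,\cdot)\big)dx\ge\int V(x)\int f(x,y)^2dy\,dx .
\]
For $f\in\mathcal F_D$ take $f_j\in C_c^\infty(D)$ converging to $f$ in $H^{\alpha/2}$ and almost everywhere; Fatou's lemma gives $\int Vf^2\le\liminf\int Vf_j^2\le\lim\mathcal E(f_j,f_j)=\mathcal E(f,f)$.
\end{proof}

The last tool is the lower bound from the proof of Proposition~\ref{prop:model}: the mass of $u$ in a ball is at least what a single jump brings in.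

\begin{lemma}\label{lem:bump}
Let $B'=B(z_0,r_0)\subset D$, and let $W\subset D$ be measurable with $|z-w|\le b$ for all $z\in B'$, $w\in W$. Then $\int_{W\setminus B'}u\le C_{r_0}b^N\int_{B'}u$.
\end{lemma}

\begin{proof}
Fix $\eta\in C_c^\infty(B(0,r_0))$ with $0\le\eta\le1$, $\eta\not\equiv0$, and let $\eta_0=\eta(\cdot-z_0)$. By \eqref{eq:weak}, Plancherel's theorem and \eqref{eq:outside},
\[
0\le\lambda\langle u,\eta_0\rangle=\int u\,(-\Delta)^{\alpha/2}\eta_0\le\|(-\Delta)^{\alpha/2}\eta\|_\infty\int_{B'}u-A\int_{D\setminus B'}u(w)\int\frac{\eta_0(z)\,dz}{|w-z|^{N}}\,dw .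
\]
For $w\in W$ the inner integral is at least $b^{-N}\int\eta$, and for all other $w$ it is nonnegative.
\end{proof}

\section{Failure of log-concavity: proof of Theorem~\ref{thm:log}}\label{sec:thm1}

Take $k=1$, $n=d-1$. Both domains have the form $D=\{|x|<L,\ |y|<h(x/L)\}$, with $h(s)=1-|s|$ for the double cone, where we put $\gamma=1$, and $h(s)=\sqrt{1-s^2}$ for the ellipsoid, where we put $\gamma=2$. In both cases
\begin{equation}\label{eq:h}
h(s)^{-\alpha}\ge1+c|s|^\gamma\quad(|s|<1),\qquad h(s)^{-\alpha}\le1+C|s|^\gamma\quad(|s|\le\tfrac12),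
\end{equation}
because the convex function $\sigma\mapsto(1-\sigma)^{-a}$, with $a=\alpha/\gamma$ and $\sigma=|s|^\gamma$, lies above its tangent $1+a\sigma$ at $0$ and below its chord on $[0,\frac12]$. Let
\[
\ell=L^{\gamma/(\gamma+\alpha)},\qquad\text{so that}\qquad(\ell/L)^\gamma=\ell^{-\alpha},\qquad L/\ell=L^{\alpha/(\gamma+\alpha)}\to\infty .
\]
All statements below hold for $L\ge L_0(d,\alpha)$.

\medskip\noindent\emph{Step 1: the eigenvalue.} The domain contains $\{|x|<\ell\}\times\{|y|<h(\ell/L)\}$. By Lemma~\ref{lem:slice}(ii) and \eqref{eq:h},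
\[
\lambda\le\mu h(\ell/L)^{-\alpha}+C\ell^{-\alpha}\le\mu+C(\ell/L)^\gamma+C\ell^{-\alpha}\le\mu+C\ell^{-\alpha}.
\]
In particular $\lambda\le C$, so $\|u\|_\infty\le C$ by \eqref{eq:sup}.

\medskip\noindent\emph{Step 2: localization.} Let $F(x)=\int u(x,y)^2dy$, so that $\int F=1$. Lemma~\ref{lem:slice}(iii), \eqref{eq:h} and Step 1 give
\[
\mu+c\int|x/L|^\gamma F(x)\,dx\le\mathcal E(u,u)=\lambda\le\mu+C\ell^{-\alpha},
\]
hence $\int|x|^\gamma F\le CL^\gamma\ell^{-\alpha}=C\ell^\gamma$. By Chebyshev's inequality there is $R=C\ell$ with $\int_{|x|>R}F\le\frac18$. Since $\ell/L\to0$, we may assume $2R\le\frac L2-\frac14$.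

We shall estimate $u$ in two ways on the ball $B'=B((\frac L2,0),\frac14)$. It lies in $D$: for $L\ge2$ we have $|x|\le\frac58L$ on $B'$, and $h(\frac58)\ge\frac38>\frac14$. It also lies in $\{x>\frac L2-\frac14\}\subset\{|x|>R\}$.

\medskip\noindent\emph{Step 3: polynomial lower bound.} This step uses no assumption on $u$. The diameter of $D$ is at most $2L+2\le4L$, and $\int_{D\setminus B'}u^2\ge\frac78$ by Step 2. The Cauchy--Schwarz inequality on $B'$, Lemma~\ref{lem:bump} with $W=D$, $b=4L$, $r_0=\frac14$, and $u\ge u^2/\|u\|_\infty$ give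
\[
\Big(\int_{B'}u^2\Big)^{1/2}\ge c\int_{B'}u\ge cL^{-N}\int_{D\setminus B'}u\ge cL^{-N}\frac{\int_{D\setminus B'}u^2}{\|u\|_\infty}\ge cL^{-N}.
\]

\medskip\noindent\emph{Step 4: exponential upper bound.} Suppose that $u$ is log-concave on $D$. Step 2 describes the marginal $F$ and not $u$ itself, so log-concavity has to be passed to $F$. Pr\'ekopa's theorem \cite{Pre} does this: \emph{if $H\ge0$ is log-concave on $\mathbb R^k\times\mathbb R^n$, then $x\mapsto\int H(x,y)\,dy$ is log-concave on $\mathbb R^k$.} The function $u^2$, extended by zero, is log-concave on $\mathbb R^d$: the inequality is trivial if one of the two points lies outside $D$, and otherwise the segment between them lies in $D$. So $F$ is log-concave. It is even because $u$ is invariant under $x\mapsto-x$, and $0<F(0)\le\|u\|_\infty^2\,|\{|y|<1\}|\le C$. By Lemma~\ref{lem:even}, $F$ is nonincreasing on $[0,\infty)$, so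
\[
2RF(0)\ge\int_{-R}^RF\ge\frac78,\qquad RF(2R)\le\int_R^{2R}F\le\frac12\int_{|x|>R}F\le\frac1{16}.
\]
Thus $F(2R)\le F(0)/7$, and Lemma~\ref{lem:even} gives $F(x)\le F(0)\,7^{-x/(2R)}$ for $x\ge2R$. On $B'$ the coordinate $x$ ranges over an interval of length $\frac12$ that starts at $\frac L2-\frac14\ge2R$. Therefore
\[
\int_{B'}u^2\le\tfrac12F\big(\tfrac L2-\tfrac14\big)\le C\,7^{-(L/2-1/4)/(2R)}\le C\exp\big(-cL^{\alpha/(\gamma+\alpha)}\big).
\]
For large $L$ this contradicts the bound $\int_{B'}u^2\ge cL^{-2N}$ of Step 3. So $u$ is not log-concave, and (b) is false. The assertions on $P_z\{\tau_D>t\}$ and $P_z\{\tau_{rD}>t\}$ follow from Lemma~\ref{lem:transfer}, with $r$ so small that $r^{-\alpha}t\ge t_0$, and (a) is false. \qed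

\begin{remark}
The hypothesis $\alpha<2$ enters through \eqref{eq:outside}, that is, in Step 3; for $\alpha=2$ the conclusion is false by \cite{BL}. The hypothesis $d\ge2$ and the taper enter in Step 2. In a cylinder $\{|x|<L,\ |y|<1\}$ the potential $V$ is constant and Step 2 gives no information. For $d=1$ all bounded convex domains are translates and dilates of $(-1,1)$, so there is no parameter $L$ to send to infinity.
\end{remark}

\section{The tail of the ground state in a tapered domain}\label{sec:tails}

The comparison of an exponential with a power left much room. For Theorems~\ref{thm:p} and~\ref{thm:quasi} two powers have to be compared, so both sides of \eqref{eq:profile} are needed with the correct order. We prove the upper bound in mean square and the lower bound in mean, and then upgrade the lower bound to a pointwise one under the hypothesis to be refuted.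

\subsection{Setting}
Let $k\in\{1,2\}$ and $n=d-k\ge1$. If $k=1$, put $g(x)=|x|$ and $\delta=1$. If $k=2$, put $g(x)=|x_1|+\delta|x_2|$ with $0<\delta\le1$. Then $g$ is a norm with $\delta|x|\le g(x)\le2|x|$, and
\[
D=\{|y|<1-g(x)/L\}
\]
is convex, being the unit ball of the norm $|y|+g(x)/L$, and is contained in $\{|x|<L/\delta,\ |y|<1\}$. The potential of Lemma~\ref{lem:slice}(iii) is $V=\mu(1-g/L)^{-\alpha}\ge\mu+\mu\alpha g/L$. Put
\[
\ell=L^{1/(1+\alpha)},\qquad\rho_*=\ell^{1+\alpha/4},\qquad M=\int_Du,\qquad T(\rho)=\int_{|x|\ge\rho}u^2 .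
\]
Then $\ell/L=\ell^{-\alpha}$ and $L\rho^{-1-\alpha}=(\ell/\rho)^{1+\alpha}$, and $\rho_*/\ell=\ell^{\alpha/4}\to\infty$, $\rho_*/L=\ell^{-3\alpha/4}\to0$ as $L\to\infty$. The tail estimates will hold for $|x|\ge\rho_*$. ``$L$ large'' means $L\ge L_0(d,\alpha,\delta)$, with a threshold that depends on no other parameter. Constants $c,C$ without subscript do not depend on $\delta$; this is essential for Theorem~\ref{thm:quasi}.

Lemma~\ref{lem:slice}(iii) gives $\lambda=\mathcal E(u,u)\ge\int Vu^2\ge\mu$. Since $g\le2|x|$, the box $\{|x|<\ell\}\times\{|y|<1-2\ell/L\}$ lies in $D$, and Lemma~\ref{lem:slice}(ii) gives $\lambda\le\mu(1-2\ell/L)^{-\alpha}+C\ell^{-\alpha}$. Hence there is $C_1=C_1(d,\alpha)$ with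
\begin{equation}\label{eq:gap}
\mu\le\lambda\le\mu+C_1\ell/L,\qquad V-\lambda\ge(\mu\alpha g-C_1\ell)/L .
\end{equation}
By \eqref{eq:sup}, $\|u\|_\infty\le C$, and so $M\ge\int u^2/\|u\|_\infty\ge c$.

\subsection{Upper bound}
To measure $u$ in a region where $V-\lambda>0$, we test the equation with $\chi^2u$, where $\chi$ is a cutoff. The error is the energy of $\chi$ weighted with $u(z)u(w)$. It splits into a part due to nearby pairs, controlled by $T$ on a larger region, and a part due to jumps from the center, which is the source term behind \eqref{eq:profile}.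

\begin{lemma}\label{lem:loc}
Let $\sigma,b>0$, and let $\chi=\chi(x)$ satisfy $0\le\chi\le1$, have Lipschitz constant at most $b$, and vanish on $\{|x|<2\sigma\}$. Then
\[
\int(V-\lambda)\chi^2u^2\le Cb^\alpha T(\sigma)+CM\int\chi^2u\,|x|^{-N}.
\]
\end{lemma}

\begin{proof}
Regard $\chi$ as a function on $\mathbb R^d$. By scaling, for every $z$,
\begin{equation}\label{eq:chi}
\int\big(\chi(z)-\chi(w)\big)^2|z-w|^{-N}dw\le\int\min(1,b^2|h|^2)|h|^{-N}dh=Cb^\alpha .
\end{equation}
First we check that $\chi u$ and $\chi^2u$ lie in $\mathcal F_D$. From $\chi f(z)-\chi f(w)=\chi(w)(f(z)-f(w))+f(z)(\chi(z)-\chi(w))$, \eqref{eq:form} and \eqref{eq:chi} we get $\mathcal E(\chi f,\chi f)\le2\mathcal E(f,f)+Cb^\alpha\|f\|^2$, so multiplication by $\chi$ is bounded on $H^{\alpha/2}$. It maps $C_c^\infty(D)$ to compactly supported elements of $H^{\alpha/2}$, which lie in $\mathcal F_D$; by continuity it maps $\mathcal F_D$ into $\mathcal F_D$. Apply this twice.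

Expanding both sides verifies the identity
\[
(a-a')(\chi^2a-\chi'^2a')=(\chi a-\chi'a')^2-aa'(\chi-\chi')^2 .
\]
Use it in \eqref{eq:form} with $a=u(z)$, $a'=u(w)$, $\chi=\chi(z)$, $\chi'=\chi(w)$. Then \eqref{eq:weak} with $\eta=\chi^2u$ reads $\lambda\int\chi^2u^2=\mathcal E(\chi u,\chi u)-\Gamma$, where
\[
\Gamma=\frac A2\iint u(z)u(w)\big(\chi(z)-\chi(w)\big)^2|z-w|^{-N}dz\,dw
\]
is finite by $2u(z)u(w)\le u(z)^2+u(w)^2$ and \eqref{eq:chi}. Lemma~\ref{lem:slice}(iii) for $\chi u$ gives $\int(V-\lambda)\chi^2u^2\le\Gamma$.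

Let $S=\{|x|\ge\sigma\}$ and split the pairs $(z,w)$ in $\Gamma$ into three classes. Pairs in $S\times S$ contribute at most $Cb^\alpha\int_Su^2=Cb^\alpha T(\sigma)$, by the same two inequalities. Pairs with no point in $S$ contribute $0$. For a pair with $z\in S$ and $w\notin S$ we have $\chi(w)=0$, so it contributes only if $\chi(z)\ne0$. Then the $x$-components satisfy $|x_z|\ge2\sigma>2|x_w|$, so $|z-w|\ge|x_z|/2$. These pairs and their mirror images contribute at most $2^NAM\int\chi^2u|x|^{-N}$.
\end{proof}

We shall use twice that, for $X,a,a'\ge0$,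
\begin{equation}\label{eq:quad}
X\le a+a'\sqrt X\quad\text{implies}\quad X\le2a+a'^2,
\end{equation}
which follows from $a'\sqrt X\le(a'^2+X)/2$.

\begin{lemma}\label{lem:tail}
For $L$ large and all $\rho\ge\rho_*$,
\[
T(\rho)\le C_\delta M^2L^2\rho^{-2N-2+k}\qquad\text{and}\qquad\int_{|x|\ge\rho}u\le\frac M2 .
\]
\end{lemma}

\begin{proof}
\emph{A recursion.} Let $\rho\ge C_2\ell/\delta$ with $C_2=4C_1/(\mu\alpha)$. On $\{|x|\ge\rho/2\}$ we have $g\ge\delta\rho/2$, so \eqref{eq:gap} gives $V-\lambda\ge\mu\alpha\delta\rho/(4L)$. Apply Lemma~\ref{lem:loc} to $\chi=\min(1,(2|x|/\rho-1)_+)$, with $b=2/\rho$ and $\sigma=\rho/4$, and let $q=\int\chi^2u^2\ge T(\rho)$. By the Cauchy--Schwarz inequality,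
\[
\int\chi^2u|x|^{-N}\le q^{1/2}\Big(\int_{|x|>\rho/2,\ |y|<1}|x|^{-2N}\Big)^{1/2}\le C\rho^{-N+k/2}q^{1/2}.
\]
So $c\delta\frac\rho Lq\le C\rho^{-\alpha}T(\rho/4)+CM\rho^{-N+k/2}q^{1/2}$. Dividing by $c\delta\rho/L$ and using \eqref{eq:quad}, we obtain
\begin{equation}\label{eq:rec}
T(\rho)\le C_\delta(\ell/\rho)^{1+\alpha}T(\rho/4)+C_\delta\,\omega(\rho),\qquad\omega(\rho)=M^2L^2\rho^{-2N-2+k}.
\end{equation}

\emph{Iteration.} The only a priori bound is $T\le1$, which is much larger than $\omega$. But for $\rho\ge\rho_*$ each application of \eqref{eq:rec} gains a fixed negative power of $L$, and $\omega$ is bounded below by such a power, so boundedly many steps suffice; this is the reason for starting at $\rho_*$ rather than at a multiple of $\ell$. If $\rho>L/\delta$, then $T(\rho)=0$. Let $\rho_*\le\rho\le L/\delta$ and $J=\lceil16N/\alpha\rceil+1$. For $L$ large, $\rho/4^j\ge\ell^{1+\alpha/8}\ge C_2\ell/\delta$ for $0\le j<J$, so \eqref{eq:rec} holds at these arguments with prefactor at most $\varepsilon=C_\delta\ell^{-(1+\alpha)\alpha/8}\le1$.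 Since $\omega(\rho/4^j)=4^{j(2N+2-k)}\omega(\rho)$ and $J$ depends only on $d$ and $\alpha$,
\[
T(\rho)\le\varepsilon^JT(\rho/4^J)+C_\delta\sum_{j<J}\omega(\rho/4^j)\le\varepsilon^J+C_\delta\,\omega(\rho).
\]
From $M\ge c$ and $\rho\le L/\delta$ we get $\omega(\rho)\ge c_\delta L^{-2N+k}\ge c_\delta\ell^{-2N(1+\alpha)}$. As $J\alpha/8>2N$, we have $\varepsilon^J=C_\delta^J\ell^{-(1+\alpha)J\alpha/8}\le\omega(\rho)$ for $L$ large. This proves the first claim.

\emph{The $L^1$ tail.} The part of $D$ with $2^j\rho\le|x|<2^{j+1}\rho$ has volume at most $C(2^j\rho)^k$. By the Cauchy--Schwarz inequality on each shell and the first claim,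
\[
\int_{|x|\ge\rho}u\le C\sum_{j\ge0}(2^j\rho)^{k/2}T(2^j\rho)^{1/2}\le C_\delta ML\sum_{j\ge0}(2^j\rho)^{-N-1+k}\le C_\delta M(\ell/\rho)^{1+\alpha}\rho^{k-d}.
\]
Since $\rho^{k-d}\le1$ and $(\ell/\rho)^{1+\alpha}\le(\ell/\rho_*)^{1+\alpha}\to0$, this is at most $M/2$ for $L$ large.
\end{proof}

\subsection{Lower bound}
Lemma~\ref{lem:bump} would give a lower bound of order $M|x|^{-N}$, which misses the large factor $L/g$ in \eqref{eq:profile}. To see this factor, the test function $f$ must have Rayleigh quotient within $Cg/L$ of $\lambda$; so it must live on a long box and resemble the ground state of the cross-section. For such $f$ we control $\mathcal E(f,f)$ by Lemma~\ref{lem:slice}(i), but we have no pointwise control of $(-\Delta)^{\alpha/2}f$. Testing the equation with $f^2/u$ instead of $f$ removes the difficulty, because of Picone's inequality: for $a,a'>0$ and $s,s'\in\mathbb R$,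
\begin{equation}\label{eq:picone}
(a-a')\Big(\frac{s^2}a-\frac{s'^2}{a'}\Big)=s^2+s'^2-\frac{a'}as^2-\frac a{a'}s'^2\le(s-s')^2,
\end{equation}
where the last step is $\frac{a'}as^2+\frac a{a'}s'^2\ge2ss'$.

The next two lemmas share the following data: $x_0\in\mathbb R^k$, $r>0$, $\rho=|x_0|$, $Q=x_0+(-r,r)^k$, $G=\sup_Qg$, subject to
\begin{equation}\label{eq:data}
\rho\ge2\rho_*,\qquad1\le r\le\rho/4,\qquad G\le L/8,\qquad r^{-\alpha}\le G/L .
\end{equation}
The last condition says that the box is so long that confinement to it costs no more energy than the potential does.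

\begin{lemma}\label{lem:mass}
Let $L$ be large and assume \eqref{eq:data}. Then $\displaystyle\int_{(Q\times\mathbb R^n)\cap D}u\ge c\,M\rho^{-N}r^kL/G$.
\end{lemma}

\begin{proof}
Let $a=1-G/L\in[\frac78,1)$ and $\Omega=Q\times\{|y|<a\}\subset D$. For $z\in\Omega$ let $I(z)=A\int_{D\setminus\Omega}u(w)|z-w|^{-N}dw$, the rate at which mass jumps to $z$ from outside $\Omega$.

\emph{Lower bound for $I$.} Since $\sqrt2\,r<\rho/2$, we have $Q\subset\{\rho/2<|x|<3\rho/2\}$. Lemma~\ref{lem:tail} at $\rho/2\ge\rho_*$ gives $\int_{|x|<\rho/2}u\ge M/2$. Points of $D$ with $|x|<\rho/2$ lie outside $\Omega$ and at distance at most $2\rho+2\le3\rho$ from every point of $\Omega$. Hence $I\ge\kappa_0:=A(3\rho)^{-N}M/2$ on $\Omega$.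

\emph{The test function.} Let $f\in C_c^\infty(\Omega)$, and let $\phi=f^2/u$ on $\operatorname{supp}f$ and $\phi=0$ elsewhere. By continuity $u\ge c_0$ on $\operatorname{supp}f$ for some $c_0>0$, so $\phi=f^2\vartheta$ with $\vartheta=1/\max(u,c_0)$. We have $0<\vartheta\le1/c_0$ and $|\vartheta(z)-\vartheta(w)|\le c_0^{-2}|u(z)-u(w)|$. Therefore
\[
|\phi(z)-\phi(w)|\le c_0^{-2}\|f\|_\infty^2|u(z)-u(w)|+c_0^{-1}|f(z)^2-f(w)^2|,
\]
and $\phi\in H^{\alpha/2}$ by \eqref{eq:form}. It has compact support in $D$, so $\phi\in\mathcal F_D$, and \eqref{eq:weak} gives $\lambda\|f\|^2=\mathcal E(u,\phi)$. Consider the product $(u(z)-u(w))(\phi(z)-\phi(w))$ in \eqref{eq:form}. On $\Omega\times\Omega$ it is at most $(f(z)-f(w))^2$ by \eqref{eq:picone}. For $z\in\Omega$, $w\notin\Omega$ we have $f(w)=\phi(w)=0$, and it equals $(f(z)-f(w))^2-\phi(z)u(w)$; the case $z\notin\Omega$, $w\in\Omega$ is symmetric. If neither point is in $\Omega$, it vanishes. Integrating, we get $\lambda\|f\|^2\le\mathcal E(f,f)-\int\phi I\le\mathcal E(f,f)-\kappa_0\int\phi$.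 The Cauchy--Schwarz inequality gives $(\int f)^2\le\int\phi\int_\Omega u$, and so
\begin{equation}\label{eq:piconeout}
\kappa_0\Big(\int f\Big)^2\le\big(\mathcal E(f,f)-\lambda\|f\|^2\big)\int_\Omega u .
\end{equation}

\emph{Choice of $f$.} Fix $\zeta\in C_c^\infty((-1,1)^k)$ with $\zeta\ge0$, $\zeta\not\equiv0$. Let $\psi_a$ be the normalized ground state of $\{|y|<a\}\subset\mathbb R^n$; by scaling, $\int\psi_a=a^{n/2}\int\psi_1\ge c$. Take $f=\zeta((x-x_0)/r)f_2(y)$ with $f_2\in C_c^\infty(\{|y|<a\})$. By Lemma~\ref{lem:slice}(i),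
\[
\mathcal E(f,f)-\lambda\|f\|^2\le r^{k-\alpha}\mathcal E_k(\zeta,\zeta)\|f_2\|^2+r^k\|\zeta\|^2\big(\mathcal E_n(f_2,f_2)-\lambda\|f_2\|^2\big).
\]
Let $f_2\to\psi_a$ in $H^{\alpha/2}(\mathbb R^n)$, hence also in $L^1$. Then $\int f\to r^k\int\zeta\int\psi_a\ge cr^k$, and the last bracket tends to $\mu a^{-\alpha}-\lambda\le\mu a^{-\alpha}-\mu\le CG/L$. In the limit \eqref{eq:piconeout} becomes $c\kappa_0r^{2k}\le Cr^k(r^{-\alpha}+G/L)\int_\Omega u\le Cr^k(G/L)\int_\Omega u$, which is the claim.
\end{proof}

An integral bound does not exclude that $u$ is small at most points. Lemma~\ref{lem:bump} spreads the bound to every small ball in a neighborhood, and a convex set that meets every small ball in a neighborhood contains a ball. This is the only place in this section where quasi-concavity is used.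

\begin{lemma}\label{lem:point}
Let $L$ be large, assume \eqref{eq:data}, and suppose that $u$ is quasi-concave. Then there is $x'\in Q$ with $u\ge c\,M\rho^{-N}L/G$ on $B((x',0),\frac14)$.
\end{lemma}

\begin{proof}
Split $Q$ into $\lceil2r\rceil^k\le(3r)^k$ congruent cubes of side at most $1$. By Lemma~\ref{lem:mass}, one of them, $Q'$ with center $x'\in Q$, satisfies $\int_Wu\ge\kappa_1:=cM\rho^{-N}L/G$, where $W=(Q'\times\mathbb R^n)\cap D$. Let $z'=(x',0)$ and $|z_0-z'|\le\frac12$. On $B(z_0,\frac18)$ we have $|y|\le\frac58$ and $g\le G+2\le L/4$, so $B(z_0,\frac18)\subset D$. Points of this ball and points of $W$ differ by at most $\frac58+\frac{\sqrt2}2$ in $x$ and $\frac58+1$ in $y$, so they are at distance at most $3$. Lemma~\ref{lem:bump} with $r_0=\frac18$, $b=3$ gives $\kappa_1\le\int_Wu\le(C+1)\int_{B(z_0,1/8)}u$. Hence $\sup_{B(z_0,1/8)}u\ge2c_2\kappa_1$ with $c_2=c_2(d,\alpha)>0$, and the convex set $K=\{u\ge c_2\kappa_1\}$ meets every ball $B(z_0,\frac18)$ with $|z_0-z'|\le\frac12$.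

Suppose that $z^*\notin K$ and $|z^*-z'|\le\frac14$. By the separation theorem there is a unit vector $e$ with $\langle z-z^*,e\rangle\le0$ for all $z\in K$. The ball $B(z^*+\frac e4,\frac18)$ has its center within $\frac12$ of $z'$, and $\langle z-z^*,e\rangle>\frac18$ on it, so it misses $K$. This contradiction shows $B(z',\frac14)\subset K$.
\end{proof}

The constant in Lemmas~\ref{lem:mass} and~\ref{lem:point} does not depend on $\delta$: Lemma~\ref{lem:tail} was used only through the bound $M/2$, where $\delta$ affects the threshold for $L$ and not the constant.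

\section{Failure of $p$-concavity: proof of Theorem~\ref{thm:p}}\label{sec:thm2}

Here $k=1$ and $\delta=1$. Let $\theta=|p|(N+1)\in(0,1)$, and suppose that $v=u^p$ is convex. Then $u$ is quasi-concave by \eqref{eq:chain}. According to \eqref{eq:profile}, $v$ behaves like $|x|^\theta$, but our bounds hold only up to constants. We therefore test convexity at three widely separated scales, where the concavity of $|x|^\theta$ outweighs any constant.

For $2\rho_*\le\rho\le L/10$ take $x_0=\rho$ and $r=\rho/4$, so that $G=5\rho/4\le L/8$. The condition $r^{-\alpha}\le G/L$ is equivalent to $L\rho^{-1-\alpha}\le5\cdot4^{-1-\alpha}$, and it holds for $L$ large because $L\rho^{-1-\alpha}=(\ell/\rho)^{1+\alpha}\le(\ell/\rho_*)^{1+\alpha}\to0$. Lemma~\ref{lem:point} gives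
\begin{equation}\label{eq:low1}
u(\sigma,y)\ge cML\rho^{-N-1}\quad\text{for all }|y|<\tfrac14\text{ and some }\sigma\in[\tfrac34\rho,\tfrac54\rho]\text{ independent of } y.
\end{equation}
Let $\Lambda\ge4$, to be chosen in terms of $d,\alpha,p$, and put $\rho_-=2\rho_*$, $\rho_0=\Lambda\rho_-$, $\rho_+=\Lambda^2\rho_-$. Let $L$ be so large that $\rho_+\le L/10$.
\begin{itemize}
\item By \eqref{eq:low1} at $\rho_-$, the symmetry $x\mapsto-x$ and quasi-concavity, $u(0,y)\ge cML\rho_-^{-N-1}$ for $|y|<\frac14$.
\item By \eqref{eq:low1} at $\rho_+$, there is $\sigma\in[\frac34\rho_+,\frac54\rho_+]$ with $u(\sigma,y)\ge cML\rho_+^{-N-1}$ for $|y|<\frac14$.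
\item The region $\{\rho_0\le x\le2\rho_0,\ |y|<\frac14\}$ lies in $D$, since $2\rho_0\le L/20$, and has volume $c\rho_0$. By Lemma~\ref{lem:tail} the integral of $u^2$ over it is at most $CM^2L^2\rho_0^{-2N-1}$. So it contains a point $(x,y)$ with $u(x,y)\le CML\rho_0^{-N-1}$.
\end{itemize}
Fix this $(x,y)$. Since $p<0$, the three bounds read
\[
v(0,y)\le(cML)^p\rho_-^\theta,\qquad v(\sigma,y)\le(cML)^p\rho_+^\theta,\qquad v(x,y)\ge(CML)^p\rho_0^\theta .
\]
We have $x\le2\rho_0\le\rho_+/2<\sigma$ and $x/\sigma\le\frac83\rho_0/\rho_+=\frac83\Lambda^{-1}$. Convexity of $v>0$ on the segment from $(0,y)$ to $(\sigma,y)$ gives $v(x,y)\le v(0,y)+\frac x\sigma v(\sigma,y)$. Dividing by $(ML)^p\rho_0^\theta$, we obtain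
\[
1\le C_p\big(\Lambda^{-\theta}+\Lambda^{\theta-1}\big),
\]
with $C_p$ independent of $\Lambda$ and $L$. Since $0<\theta<1$, this is false for $\Lambda=\Lambda(d,\alpha,p)$ large. The hypothesis $p>-1/(d+\alpha+1)$ is used only here, to make the second term small. \qed

\section{Nonconvex superlevel sets: proof of Theorem~\ref{thm:quasi}}\label{sec:thm3}

Here $k=2$. Suppose that $u$ is quasi-concave. Following the computation at the end of Section~\ref{sub:heur}, we bound $u$ from below near $(0,s)$ and $(s_1,0)$, where the profile takes the same value; we fill in the triangle between them by convexity; and we bound $u$ from above in the middle of the triangle (Figure~\ref{fig:tri}). Let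
\[
s=16\rho_*/\delta,\qquad s_1=\delta^{1/(N+1)}s .
\]
Then $16\rho_*=\delta s\le s_1\le s$, $\ s_1^{N+1}=\delta s^{N+1}$, and $s/L\to0$ as $L\to\infty$ with $\delta$ fixed.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[gray!15] (0,0) -- (3,0) -- (0,6) -- cycle;
\draw (3,0) -- (0,6);
\draw[->] (-0.8,0) -- (4.6,0) node[right] {$x_1$};
\draw[->] (0,-0.8) -- (0,6.9) node[above] {$x_2$};
\fill[gray!60] (1,2) rectangle (1.5,3);
\draw (1,2) rectangle (1.5,3);
\draw[dashed] (0.5,1) rectangle (2,4);
\draw[thick] (0,0) circle (0.5);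
\node at (0.76,2.5) {\small $\mathcal R$};
\node[right] at (2,3.6) {\small $\mathcal R^*$};
\node[below] at (3,0) {\small $\frac34s_1$};
\node[left] at (0,6) {\small $\frac34s$};
\node[left] at (-0.4,0.5) {\small $|x|<\frac s{16}$};
\end{tikzpicture}
\caption{The $x$-plane in the proof of Theorem~\ref{thm:quasi}. If the ground state were quasi-concave, its lower bounds near the two axes would extend to the shaded triangle, which contains the rectangle $\mathcal R$. A cutoff supported in $\mathcal R^*$, away from the disk that carries at least half of the mass, gives a smaller upper bound on $\mathcal R$ when $\delta$ is small.}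
\label{fig:tri}
\end{figure}

\medskip\noindent\emph{Lower bound.} We apply Lemma~\ref{lem:point} twice.
\begin{itemize}
\item $x_0=(0,s)$, $r=\delta s/4$. Then $G=r+\delta(s+r)\in[\delta s,\frac32\delta s]$. The short side $r=\delta s/4$ keeps $G$ of the order of $g(x_0)=\delta s$.
\item $x_0=(s_1,0)$, $r=s_1/4$. Then $G=s_1+r+\delta r\in[s_1,\frac32s_1]$.
\end{itemize}
In both cases $\rho\ge16\rho_*$, $\ 4\rho_*\le r\le\rho/4$ and $16\rho_*\le G\le\frac32s$. Thus $G\le L/8$ and $Lr^{-\alpha}/G\le L\rho_*^{-1-\alpha}=(\ell/\rho_*)^{1+\alpha}\le1$ for $L$ large, and \eqref{eq:data} holds. We obtain points $x',x''\in\mathbb R^2$ with $x'_2\ge\frac34s$ and $x''_1\ge\frac34s_1$ such that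
\[
u\ge\frac{cML}{\delta s^{N+1}}\ \text{ on }B((x',0),\tfrac14),\qquad u\ge\frac{cML}{s_1^{N+1}}=\frac{cML}{\delta s^{N+1}}\ \text{ on }B((x'',0),\tfrac14).
\]
Let $\kappa=cML/(\delta s^{N+1})$ with the smaller of the two constants. The set $K=\{u\ge\kappa\}$ is convex and invariant under $x_1\mapsto-x_1$ and under $x_2\mapsto-x_2$. If a convex set contains two balls of radius $\frac14$, it contains the ball of radius $\frac14$ about every point of the segment between their centers. Applying this to the two balls above and their reflections, we see that $K$ contains the balls of radius $\frac14$ about $(0,x_2';0)$ and $(x_1'',0;0)$, then about $0$, and then about every point $(x;0)$ with $x$ in the triangle with vertices $0$, $(x_1'',0)$, $(0,x_2')$. This triangle contains $\{x_1,x_2\ge0,\ x_1/s_1+x_2/s\le\frac34\}$, which contains the rectangle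
\[
\mathcal R=\{x_1/s_1\in[\tfrac14,\tfrac38],\ x_2/s\in[\tfrac14,\tfrac38]\}
\]
of area $s_1s/64$. Hence $K\supset\mathcal R\times\{|y|<\frac14\}$ and
\begin{equation}\label{eq:lowR}
\int_{\mathcal R\times\mathbb R^n}u^2\ge c\kappa^2s_1s\ge c\,M^2L^2s^{-2N}\cdot\frac{s_1}{\delta^2s}.
\end{equation}

\medskip\noindent\emph{Upper bound.} Lemma~\ref{lem:tail} alone does not suffice: it uses only $g\ge\delta|x|$, and its constant depends on $\delta$. On $\mathcal R$ the potential is much larger, $g\ge s_1/4$, and we apply Lemma~\ref{lem:loc} again with a cutoff adapted to $\mathcal R$. Let $\chi_0$ be the piecewise linear function that vanishes off $[\frac18,\frac12]$, equals $1$ on $[\frac14,\frac38]$ and has slopes $\pm8$ in between, and let $\chi(x)=\chi_0(x_1/s_1)\chi_0(x_2/s)$. Then $\chi=1$ on $\mathcal R$, its Lipschitz constant is at most $8/s_1+8/s\le16/s_1$, and it is supported in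
\[
\mathcal R^*=\{x_1/s_1\in[\tfrac18,\tfrac12],\ x_2/s\in[\tfrac18,\tfrac12]\}\subset\{|x|\ge s/8\}.
\]
On $\mathcal R^*$ we have $g\ge x_1\ge s_1/8$. Since $s_1\ge\rho_*$ and $\rho_*/\ell\to\infty$, \eqref{eq:gap} gives $V-\lambda\ge\mu\alpha s_1/(16L)$ there for $L$ large. Let $q=\int\chi^2u^2$ and apply Lemma~\ref{lem:loc} with $b=16/s_1$, $\sigma=s/16\ge\rho_*$. By Lemma~\ref{lem:tail} with $k=2$, $T(s/16)\le C_\delta M^2L^2s^{-2N}$. By the Cauchy--Schwarz inequality, $\int\chi^2u|x|^{-N}\le Cs^{-N}(s_1s)^{1/2}q^{1/2}$. Thus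
\[
c\,\frac{s_1}L\,q\le C_\delta s_1^{-\alpha}M^2L^2s^{-2N}+CMs^{-N}(s_1s)^{1/2}q^{1/2}.
\]
Dividing by $cs_1/L$ and using \eqref{eq:quad} and $Ls_1^{-1-\alpha}=(\ell/s_1)^{1+\alpha}$, we get
\[
q\le M^2L^2s^{-2N}\Big(C_\delta(\ell/s_1)^{1+\alpha}+C\,\frac s{s_1}\Big).
\]
The constant that depends on $\delta$ multiplies a factor that tends to $0$ as $L\to\infty$, while $s/s_1\ge1$. So for $L$ large
\begin{equation}\label{eq:upR}
\int_{\mathcal R\times\mathbb R^n}u^2\le q\le C\,M^2L^2s^{-2N}\cdot\frac s{s_1},\qquad C=C(d,\alpha).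
\end{equation}

\medskip\noindent\emph{Conclusion.} Comparing \eqref{eq:lowR} with \eqref{eq:upR} gives $s_1^2\le C\delta^2s^2$, that is, $\delta^{1/(N+1)}\le C\delta$ with $C=C(d,\alpha)$. Since $1/(N+1)<1$, this is false for $\delta\le\delta_0(d,\alpha)$. So $u$ is not quasi-concave, and by Lemma~\ref{lem:transfer} the function $z\mapsto P_z\{\tau_D>t\}$ is not quasi-concave for all large $t$. \qed

\begin{thebibliography}{9}

\bibitem{BL} Brascamp and Lieb, 1979.

\bibitem{CS} Chen and Song, Math. Ann. 312 (1998).

\bibitem{FDD} \emph{Finite Dimensional Distributions. What Can You Do With Them?},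
\texttt{http://www.math.purdue.edu/\textasciitilde banuelos/cornell07.pdf}

\bibitem{FOT} Fukushima, Oshima and Takeda, \emph{Dirichlet Forms and Symmetric Markov Processes}.

\bibitem{Pre} Pr\'ekopa, Acta Sci. Math. 34 (1973).

\end{thebibliography}
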